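# Eigenvalues of distance matrices

## The spectra that occur

**Theorem 1.** Let $n\ge 1$. Real numbers $\lambda_1\ge\lambda_2\ge\dots\ge\lambda_n$ are the eigenvalues of an $n\times n$ distance matrix if and only if $\lambda_1\ge 0\ge\lambda_2$ (the second inequality only if $n\ge2$) and $\sum_{i=1}^n\lambda_i=0$. Moreover, if $\lambda_1>0$ and $p$ is the number of nonzero $\lambda_i$ with $i\ge 2$, the generating points can be chosen on a sphere, with affine hull of dimension exactly $p$. If $n$ is even, they can in addition be chosen so that the centre of the sphere is their centroid and $De=\lambda_1e$.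

Here $D$ is the distance matrix and $e$ (or $e_m\in\mathbf R^m$, when the size matters) is the all-ones vector. Let us unpack the rest.

**Definition.** A matrix $D=(d_{ij})\in\mathbf R^{n\times n}$ is a *(squared) distance matrix* if there are vectors $\mathbf x_1,\dots,\mathbf x_n\in\mathbf R^r$, for some $1\le r\le n$, with
$$d_{ij}=\|\mathbf x_i-\mathbf x_j\|^2\qquad(i,j=1,\dots,n),$$
where $\|\cdot\|$ is the Euclidean norm. We say that the points *generate* $D$.

Note the square. For the points $0,1,2$ on a line,
$$D=\begin{pmatrix}0&1&4\\1&0&1\\4&1&0\end{pmatrix}.$$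
Points may coincide: $n$ equal points generate $D=0$. A distance matrix is symmetric, so its eigenvalues are real; it is also *hollow*, meaning that its diagonal is zero.

The theorem says that the list of eigenvalues of a distance matrix is subject only to a trace condition and a sign condition: at most one eigenvalue is positive. The "if" direction is a conjecture posed in "Methods for Constructing Distance Matrices and the Inverse Eigenvalue Problem" (http://www.people.vcu.edu/~rbreams/research/distmat.pdf): if $\lambda_1\ge0\ge\lambda_2\ge\dots\ge\lambda_n$ sum to zero, then some distance matrix has these eigenvalues. Theorem 1 says that it is true for every $n$.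

Throughout, write
$$\mu_i=-\lambda_i\ge0\quad(i\ge2),\qquad\text{so that}\qquad \lambda_1=\mu_2+\dots+\mu_n .$$
For a vector $f$, $f(j)$ denotes its $j$-th entry. Two standard facts will be used freely. First, a real symmetric positive semidefinite matrix $M$ of rank $p\ge 1$ is a *Gram matrix* of vectors in $\mathbf R^p$: diagonalizing $M$ gives a $p\times n$ matrix $X$ with $X^TX=M$, and the columns $\mathbf x_i$ of $X$ satisfy $\mathbf x_i\cdot\mathbf x_j=M_{ij}$. Secondly, the *affine hull* of a set of points is the smallest affine subspace containing them; if it contains $0$, it is the linear span of the points.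

## Necessity: the trace, and negativity on $e^\perp$

Let $d_{ij}=\|\mathbf x_i-\mathbf x_j\|^2$. Then $\operatorname{tr}D=0$, so $\sum\lambda_i=0$, and the largest eigenvalue satisfies $\lambda_1\ge0$. This is all there is to check for $n=1$.

Let $n\ge2$ and $y\perp e$. Expanding $d_{ij}=\|\mathbf x_i\|^2+\|\mathbf x_j\|^2-2\,\mathbf x_i\cdot\mathbf x_j$ gives
$$y^TDy=\Big(\sum_iy_i\|\mathbf x_i\|^2\Big)\Big(\sum_jy_j\Big)+\Big(\sum_iy_i\Big)\Big(\sum_jy_j\|\mathbf x_j\|^2\Big)-2\Big\|\sum_iy_i\mathbf x_i\Big\|^2=-2\Big\|\sum_iy_i\mathbf x_i\Big\|^2\le0,$$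
because $\sum_iy_i=0$. So $D$ is negative semidefinite on the subspace $e^\perp$ of dimension $n-1$. By Courant–Fischer, $\lambda_2$ is the minimum, over subspaces $V$ of dimension $n-1$, of the maximum of $y^TDy/y^Ty$ over nonzero $y\in V$. Taking $V=e^\perp$ gives $\lambda_2\le0$. This proves the "only if" part of Theorem 1.

For the rest we must build $D$ from its eigenvalues. If $\lambda_1=0$, then $\lambda_i\le0$ for all $i$ and the sum is zero, so all $\lambda_i=0$ and $D=0$ works. This includes $n=1$. **From now on $\lambda_1>0$, hence $n\ge2$.**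

## Two, three and four points by hand

**Two points.** The spectrum is $(\lambda_1,-\lambda_1)$, and $D=\begin{pmatrix}0&\lambda_1\\\lambda_1&0\end{pmatrix}$ is generated by two points at distance $\sqrt{\lambda_1}$.

**Three points.** Try an isosceles triangle with squared base $u$ and squared legs $b$:
$$D=\begin{pmatrix}0&u&b\\u&0&b\\b&b&0\end{pmatrix}.$$
The vector $(1,-1,0)$ is an eigenvector with eigenvalue $-u$. On its orthogonal complement, in the orthonormal basis $(1,1,0)/\sqrt2,\ (0,0,1)$, the matrix acts as $\begin{pmatrix}u&b\sqrt2\\b\sqrt2&0\end{pmatrix}$, with trace $u$ and determinant $-2b^2$. Let $\mu_2\le\mu_3$ and put $u=\mu_2$, $b=\sqrt{\lambda_1\mu_3/2}$. The trace is $\mu_2=\lambda_1-\mu_3$ and the determinant is $-\lambda_1\mu_3$, so the other two eigenvalues are $\lambda_1$ and $-\mu_3$, as wanted. The triangle exists if the apex has squared height $b-u/4\ge0$ over the midpoint of the base. It does: $\lambda_1=\mu_2+\mu_3\ge2u$ and $\mu_3\ge u$, so $b\ge u$.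

It matters that the *larger* $\mu$ went to the apex. With spectrum $(1,0,-1)$, the opposite choice $u=\mu_3=1$, $b=\sqrt{\lambda_1\mu_2/2}=0$ gives
$$\begin{pmatrix}0&1&0\\1&0&0\\0&0&0\end{pmatrix}.$$
This is hollow and symmetric with the right eigenvalues $1,0,-1$, but it is no distance matrix: points 1 and 3 would coincide, and so would points 2 and 3, yet points 1 and 2 are at distance $1$. So a zero diagonal and the right spectrum are not enough. The right choice $u=0$, $b=1/\sqrt2$ gives two coincident points and a third at distance $\sqrt b=2^{-1/4}$ from them.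

**Four points.** For $a_1,a_2,a_3\ge0$ (our $\mu$'s), take the disphenoid with
$$d_{12}=d_{34}=\tfrac12(a_2+a_3),\qquad d_{13}=d_{24}=\tfrac12(a_1+a_3),\qquad d_{14}=d_{23}=\tfrac12(a_1+a_2).$$
All row sums are $a_1+a_2+a_3=\lambda_1$. For the vector $(1,1,-1,-1)$, the first entry of its image is $\frac12(a_2+a_3)-\frac12(a_1+a_3)-\frac12(a_1+a_2)=-a_1$, and the other rows work in the same way; likewise $(1,-1,1,-1)$ and $(1,-1,-1,1)$ have eigenvalues $-a_2$ and $-a_3$. Points that generate $D$ are the following four, which have coordinates $\pm\sqrt{a_i/8}$: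
$$\mathbf x_j=\Big(\sqrt{a_1/2}\;h_1(j),\ \sqrt{a_2/2}\;h_2(j),\ \sqrt{a_3/2}\;h_3(j)\Big),$$
with $h_1=\frac12(1,1,-1,-1)$, $h_2=\frac12(1,-1,1,-1)$, $h_3=\frac12(1,-1,-1,1)$. Two of these points differ in exactly two of the three coordinates, and a change of sign in coordinate $i$ contributes $a_i/2$ to the squared distance. So four points need no case distinction at all, and they lie on a sphere around their centroid $0$. We pursue this pattern first.

## Constant row sums and centred spheres

In the four-point example $e$ is an eigenvector. What does this mean geometrically? Translate points $\mathbf x_1,\dots,\mathbf x_n$ so that $\sum\mathbf x_j=0$. Then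
$$(De)_i=\sum_j\big(\|\mathbf x_i\|^2+\|\mathbf x_j\|^2-2\,\mathbf x_i\cdot\mathbf x_j\big)=n\|\mathbf x_i\|^2+\sum_j\|\mathbf x_j\|^2. \tag{1}$$
So $e$ is an eigenvector of $D$ if and only if all $\|\mathbf x_i\|$ are equal, that is, the points lie at equal distance from their centroid. In that case, if $D\ne0$, the eigenvalue in (1) is positive; since $D$ has only one positive eigenvalue, it is $\lambda_1$, and $De=\lambda_1e$.

If $De=\lambda_1e$, then $G=\frac{\lambda_1}n ee^T-D$ satisfies $Ge=0$, has the eigenvalues $\mu_2,\dots,\mu_n$ on $e^\perp$, and has constant diagonal $\lambda_1/n$. The next lemma says that such a $G$ is all we need.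

**Lemma 3.** Let $n\ge2$, let $\mu_2,\dots,\mu_n\ge0$ have sum $\lambda_1>0$, and let $p$ be the number of nonzero ones. Suppose that $G$ is a real symmetric $n\times n$ matrix with $Ge=0$, eigenvalues $0,\mu_2,\dots,\mu_n$, and all diagonal entries equal. Then
$$D=\frac{\lambda_1}n\,ee^T-G$$
is a distance matrix with $De=\lambda_1e$ and eigenvalues $\lambda_1,-\mu_2,\dots,-\mu_n$. It is generated by points $\mathbf x_1,\dots,\mathbf x_n\in\mathbf R^p$ with $\sum\mathbf x_i=0$ and $\|\mathbf x_i\|^2=\frac{\lambda_1}{2n}$ for all $i$, and with affine hull of dimension $p$.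

*Proof.* The trace of $G$ is $\lambda_1$, so each diagonal entry is $\lambda_1/n$. Since $Ge=0$ and $e^Te=n$, we get $De=\lambda_1e$. On the invariant subspace $e^\perp$ we have $D=-G$, with eigenvalues $-\mu_2,\dots,-\mu_n$. So the spectrum is right.

The matrix $\frac12G$ is positive semidefinite of rank $p$, with $1\le p\le n-1$, so it is the Gram matrix of vectors $\mathbf x_1,\dots,\mathbf x_n\in\mathbf R^p$. Then
$$\|\mathbf x_i-\mathbf x_j\|^2=\tfrac12\big(G_{ii}+G_{jj}-2G_{ij}\big)=\tfrac{\lambda_1}n-G_{ij}=d_{ij}.$$
Also $\|\mathbf x_i\|^2=\frac12G_{ii}=\frac{\lambda_1}{2n}$, and $\|\sum\mathbf x_i\|^2=\frac12e^TGe=0$. So the centroid is $0$, the centre of the sphere. The affine hull contains the centroid $0$, so it is the linear span of the $\mathbf x_i$, whose dimension is $\operatorname{rank}(\tfrac12G)=p$. $\blacksquare$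

The geometry is now gone, and a question about symmetric matrices is left: can we prescribe the spectrum, a kernel vector $e$, and a constant diagonal, all at once? The answer depends only on the parity of $n$, and the signs of the eigenvalues play no role.

**Theorem 2.** For a positive integer $n$ the following are equivalent:

(i) for all real numbers $a_1\ge\dots\ge a_{n-1}$ (any signs) there is a real symmetric $n\times n$ matrix $G$ with $Ge=0$, eigenvalues $0,a_1,\dots,a_{n-1}$ (with multiplicity), and all diagonal entries equal (hence equal to $\frac1n\sum a_i$);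

(ii) $n=1$ or $n$ is even.

**Proof of (i)⇒(ii).** The purpose is to show that odd $n\ge3$ is impossible, and one spectrum suffices. Let $n\ge3$ be odd and $a=(1,0,\dots,0)$. If $G$ is as in (i), it is positive semidefinite of rank one with nonzero eigenvalue $1$, so $G=gg^T$ with $\|g\|=1$. From $Ge=0$ we get $g\,(g^Te)=0$, so $g\perp e$. All diagonal entries are $\frac1n$, so $g(j)=\pm\frac1{\sqrt n}$. Then $\sum_jg(j)$ is $\frac1{\sqrt n}$ times a sum of an odd number of signs, which is an odd integer. So $g^Te\ne0$, a contradiction. $\blacksquare$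

## Fourier and Hadamard bases, and the trouble at $n=6$

For the converse, the natural attempt is to fix an orthonormal basis $f_1,\dots,f_{n-1}$ of $e^\perp$ and put $G=\sum a_if_if_i^T$. Then $Ge=0$ and the spectrum are automatic, and $G_{jj}=\sum_ia_if_i(j)^2$. Only the diagonal has to be watched.

*Hadamard bases.* If every $f_i$ has entries $\pm\frac1{\sqrt n}$, the diagonal is $\frac1n\sum a_i$ for every choice of the $a_i$. The four-point example was of this type. But for $n\ge3$ such a basis forces $4\mid n$: if $g,h$ are two vectors with entries $\pm1$ and $e,g,h$ are pairwise orthogonal, then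
$$\sum_j(1+g(j))(1+h(j))=n+0+0+0=n,$$
and each term on the left is $0$ or $4$. So this attempt says nothing for $n=6$.

*Fourier bases.* Let $k\ge2$. For integers $1\le m<k/2$ and $1\le j\le k$ set
$$c_m(j)=\sqrt{\tfrac2k}\cos\tfrac{2\pi mj}k,\qquad s_m(j)=\sqrt{\tfrac2k}\sin\tfrac{2\pi mj}k, \tag{2}$$
and, if $k$ is even, also $h(j)=(-1)^j/\sqrt k$.

These are $k-1$ vectors: for odd $k$ there are $\frac{k-1}2$ values of $m$, and for even $k$ there are $\frac k2-1$ of them, plus $h$. They form an orthonormal basis of $e_k^\perp$. To see this, recall that for an integer $l$ not divisible by $k$ the geometric sum $\sum_{j=1}^ke^{2\pi ilj/k}$ vanishes, so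
$$\sum_{j=1}^k\cos\tfrac{2\pi lj}k=0\quad(k\nmid l),\qquad \sum_{j=1}^k\sin\tfrac{2\pi lj}k=0\quad(\text{all integers } l). \tag{3}$$
Taking $l=m$ gives $c_m,s_m\perp e$; and $\sum_j(-1)^j=0$ for even $k$ gives $h\perp e$. Next,
$$c_m(j)c_{m'}(j)=\tfrac1k\Big(\cos\tfrac{2\pi(m-m')j}k+\cos\tfrac{2\pi(m+m')j}k\Big),\quad s_m(j)s_{m'}(j)=\tfrac1k\Big(\cos\tfrac{2\pi(m-m')j}k-\cos\tfrac{2\pi(m+m')j}k\Big),$$
where $0<m+m'<k$ and $|m-m'|<k/2$. By (3) the sums over $j$ are $1$ if $m=m'$ and $0$ otherwise. The product $c_m(j)s_{m'}(j)$ is $\frac1k$ times a sum of two sines of the type in (3), so $c_m\perp s_{m'}$. Finally $\sqrt k\,h(j)=\cos\frac{2\pi(k/2)j}k$. So $h(j)c_m(j)$ is a constant times $\cos\frac{2\pi(k/2-m)j}k+\cos\frac{2\pi(k/2+m)j}k$, where $k/2\pm m$ are integers strictly between $0$ and $k$, and $h(j)s_m(j)$ is again a constant times a sum of sines of the type in (3). Both sum to $0$, and $\|h\|=1$.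

The squares of the entries are
$$c_m(j)^2=\tfrac1k\Big(1+\cos\tfrac{4\pi mj}k\Big),\qquad s_m(j)^2=\tfrac1k\Big(1-\cos\tfrac{4\pi mj}k\Big),\qquad h(j)^2=\tfrac1k. \tag{4}$$
So if $c_m$ and $s_m$ carry *equal* eigenvalues for each $m$, the diagonal is constant. If they carry different ones, an error remains. Take $k=n=6$, with eigenvalues $\alpha_1,\alpha_2$ on $c_1,c_2$, eigenvalues $\beta_1,\beta_2$ on $s_1,s_2$, and $\gamma$ on $h$. Since $\cos\frac{4\pi j}3=\cos\frac{2\pi j}3$, formula (4) gives
$$G_{jj}=\tfrac16\sum_ia_i+\tfrac16\big(\alpha_1+\alpha_2-\beta_1-\beta_2\big)\cos\tfrac{2\pi j}3 .$$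
For $(a_i)=(16,8,4,2,1)$ no assignment makes this constant: $\alpha_1+\alpha_2$ and $\beta_1+\beta_2$ would be equal sums of two disjoint pairs of distinct powers of $2$, which contradicts uniqueness of binary expansions.

The Fourier basis controls the kernel but leaves an error on the diagonal. There is a classical theorem with the opposite strength.

## Horn's theorem and how much error it can absorb

**Definition.** For $\nu,\delta\in\mathbf R^k$, we say that $\delta$ is *majorized* by $\nu$ if $\sum\delta_i=\sum\nu_i$ and, for $1\le t<k$, the sum of the $t$ largest entries of $\delta$ is at most the sum of the $t$ largest entries of $\nu$.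

For example, $(\frac12,\frac12,0)$ is majorized by $(1,0,0)$: the sums agree, and $\frac12\le1$, $1\le1$. The vector $(2,0,-1)$ is not, because $2>1$.

**Horn's theorem** (A. Horn, Amer. J. Math. 76 (1954) 620–630; also Horn–Johnson, *Matrix Analysis*, 2nd ed., Thm 4.3.48). If $\delta\in\mathbf R^k$ is majorized by $\nu\in\mathbf R^k$, then there is a real symmetric matrix with eigenvalues $\nu_1,\dots,\nu_k$ and diagonal $\delta$ (in any prescribed order).

For instance, $\nu=(1,0)$ and $\delta=(\frac12,\frac12)$ are realized by $\frac12\begin{pmatrix}1&1\\1&1\end{pmatrix}$. Note the kernel: it is spanned by $(1,-1)$, not by $e$. Horn's theorem prescribes diagonals and says nothing about eigenvectors, so it cannot be applied directly to $G$: for $n=3$ and spectrum $(1,0,0)$ it gives a matrix with constant diagonal, while the parity argument above shows that none of these matrices kills $e$.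

We shall use Horn's theorem to correct a diagonal error $\varepsilon$. The following lemma says how large $\varepsilon$ may be: the room is the spread of $\nu$ divided by $k$.

**Lemma 4.** Let $k\ge2$, $\nu_1\ge\dots\ge\nu_k$, $s=\nu_1-\nu_k$, $\bar\nu=\frac1k\sum\nu_i$. Let $\varepsilon\in\mathbf R^k$ with $\sum_j\varepsilon_j=0$ and $|\varepsilon_j|\le s/k$ for all $j$. Then $\delta=(\bar\nu-\varepsilon_j)_j$ is majorized by $\nu$.

*Proof.* The sums agree, because $\sum\varepsilon_j=0$. Fix $1\le t\le k-1$.

**Upper bound for $\delta$.** The sum of any $t$ of the numbers $-\varepsilon_j$ is at most $ts/k$. It also equals minus the sum of the remaining $k-t$ of them, so it is at most $(k-t)s/k$. Hence the sum of the $t$ largest entries of $\delta$ is at most $t\bar\nu+\min(t,k-t)\,s/k$.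

**Lower bound for $\nu$.** It remains to show that
$$S_t:=\sum_{i\le t}\nu_i-t\bar\nu=\Big(1-\tfrac tk\Big)\sum_{i\le t}\nu_i-\tfrac tk\sum_{i>t}\nu_i\ \ge\ \min(t,k-t)\,\tfrac sk .$$
Adding a constant to all $\nu_i$ changes neither $S_t$ nor $s$, so we may assume $\nu_k=0$ and $\nu_1=s$. Put $v=\nu_t\in[0,s]$. Among $\nu_1,\dots,\nu_t$ the first is $s$ and the others are at least $v$, so $\sum_{i\le t}\nu_i\ge s+(t-1)v$. Among $\nu_{t+1},\dots,\nu_k$ the last is $0$ and the others are at most $v$, so $\sum_{i>t}\nu_i\le(k-t-1)v$. Therefore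
$$kS_t\ge(k-t)\big(s+(t-1)v\big)-t(k-t-1)v .$$
The coefficient of $v$ on the right is $(kt-k-t^2+t)-(kt-t^2-t)=2t-k$. So
$$kS_t\ge(k-t)s+(2t-k)v=(k-t)(s-v)+tv\ \ge\ \min(t,k-t)\,\big((s-v)+v\big)=\min(t,k-t)\,s,$$
since $s-v\ge0$ and $v\ge0$. $\blacksquare$

## Folding: symmetric and antisymmetric halves

Let $n=2k$. Split $\mathbf R^{2k}$ into the symmetric vectors $\binom xx$ and the antisymmetric vectors $\binom x{-x}$, with $x\in\mathbf R^k$. The vector $e$ is symmetric. So the condition $Ge=0$ burdens only the symmetric half; on the antisymmetric half the eigenvectors are completely free, and Horn's theorem may be used there. We let a Fourier matrix $P$ act on the symmetric half and a Horn matrix $N$ on the antisymmetric half, and ask $N$ to cancel the diagonal error of $P$. By Lemma 4, $N$ can absorb an error up to (spread of its spectrum)$/k$. So $N$ should receive the extreme eigenvalues and $P$ the inner ones.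

**Proof of (ii)⇒(i) in Theorem 2.** For $n=1$ take $G=(0)$. Let $n=2k$, $a_1\ge\dots\ge a_{2k-1}$ and $\sigma=\sum a_i$. Split the $a_i$ as
$$\underbrace{a_2,\dots,a_k}_{k-1\ \text{numbers, for }P}\qquad\text{and}\qquad \nu=\underbrace{(a_1,a_{k+1},\dots,a_{2k-1})}_{k\ \text{numbers, for }N}.$$

**Step 1: the symmetric half.** We construct a symmetric $k\times k$ matrix $P$ with $Pe_k=0$, remaining eigenvalues $a_2,\dots,a_k$, and nearly constant diagonal. If $k=1$, put $P=(0)$. If $k\ge2$, use the basis (2) and put
$$P=\sum_{1\le m<k/2}\big(a_{2m}\,c_mc_m^T+a_{2m+1}\,s_ms_m^T\big)\quad(+\,a_k\,hh^T\text{ if }k\text{ is even}).$$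
For odd $k$ the indices $2m,2m+1$ run through $2,\dots,k$; for even $k$ they run through $2,\dots,k-1$, and $h$ takes $a_k$. So each of $a_2,\dots,a_k$ is used exactly once, and since (2) is an orthonormal basis of $e_k^\perp$, the kernel and the eigenvalues are as claimed. Note that neighbouring values were paired on $c_m$ and $s_m$. By (4),
$$P_{jj}=\frac1k\sum_{i=2}^ka_i+\varepsilon_j,\qquad \varepsilon_j=\frac1k\sum_{1\le m<k/2}(a_{2m}-a_{2m+1})\cos\frac{4\pi mj}k. \tag{5}$$
Summing over $j$ and comparing with $\operatorname{tr}P=\sum_{i=2}^ka_i$ gives $\sum_j\varepsilon_j=0$. The differences in (5) are nonnegative, and they are lengths of non-overlapping intervals inside $[a_k,a_2]$. So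
$$|\varepsilon_j|\le\frac1k\sum_{1\le m<k/2}(a_{2m}-a_{2m+1})\le\frac1k(a_2-a_k)\le\frac1k(a_1-a_{2k-1}). \tag{6}$$

**Step 2: the antisymmetric half.** We construct a symmetric $k\times k$ matrix $N$ with eigenvalues $\nu$ and diagonal $N_{jj}=\frac\sigma k-P_{jj}$. If $k=1$, take $N=(a_1)$; indeed $\sigma=a_1$ and $P_{11}=0$. If $k\ge2$, then $\sigma-\sum_{i=2}^ka_i=\sum_i\nu_i$, so by (5) the prescribed diagonal is $\frac1k\sum\nu_i-\varepsilon_j=\bar\nu-\varepsilon_j$. The entries of $\nu$ are in decreasing order, with $s=\nu_1-\nu_k=a_1-a_{2k-1}$. By (6), $|\varepsilon_j|\le s/k$. So Lemma 4 says that this diagonal is majorized by $\nu$, and Horn's theorem gives $N$.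

**Step 3: putting the halves together.** We define $G$ so that it acts as $P$ on symmetric and as $N$ on antisymmetric vectors:
$$G=\frac12\begin{pmatrix}P+N&P-N\\P-N&P+N\end{pmatrix}.$$
This is symmetric, and multiplying out,
$$G\binom xx=\binom{Px}{Px},\qquad G\binom x{-x}=\binom{Nx}{-Nx}.$$
Let $x$ run through orthonormal eigenbases of $P$ and of $N$ respectively. The resulting $2k$ vectors are pairwise orthogonal eigenvectors, so the eigenvalues of $G$ are those of $P$ together with those of $N$, namely $0,a_1,\dots,a_{2k-1}$. Since $e_n=\binom{e_k}{e_k}$ and $Pe_k=0$, we have $Ge_n=0$. Every diagonal entry is $\frac12(P_{jj}+N_{jj})=\frac12\cdot\frac\sigma k=\frac\sigma n$. This proves (i). $\blacksquare$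

**The construction at $n=6$.** Take $k=3$ and $a=(1,1,0,0,0)$. Then $P$ gets $a_2=1$, $a_3=0$, so $P=c_1c_1^T$ with $c_1=\sqrt{\frac23}\,(-\frac12,-\frac12,1)$ and diagonal $(\frac16,\frac16,\frac23)$. The mean is $\frac13$, so $\varepsilon=(-\frac16,-\frac16,\frac13)$. The matrix $N$ must have eigenvalues $1,0,0$ and diagonal $\frac23-P_{jj}$, that is, $(\frac12,\frac12,0)$. Here Horn's theorem can be done by hand: $N=gg^T$ with $g=\frac1{\sqrt2}(1,1,0)$. Note that $\varepsilon_3=\frac13=s/k$, so the bound in Lemma 4 is attained.

Then $G=uu^T+ww^T$ with $u=\frac1{\sqrt2}\binom{c_1}{c_1}$ and $w=\frac1{\sqrt2}\binom g{-g}$, and Lemma 3 gives the points $\mathbf x_j=\frac1{\sqrt2}(u(j),w(j))$: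
$$\mathbf x_1=\mathbf x_2=\tfrac1{\sqrt2}\Big(-\tfrac1{2\sqrt3},\tfrac12\Big),\qquad \mathbf x_4=\mathbf x_5=\tfrac1{\sqrt2}\Big(-\tfrac1{2\sqrt3},-\tfrac12\Big),\qquad \mathbf x_3=\mathbf x_6=\tfrac1{\sqrt2}\Big(\tfrac1{\sqrt3},0\Big).$$
This is an equilateral triangle of squared side $\frac12$ with every vertex doubled. All norms squared are $\frac16=\frac{\lambda_1}{2n}$ with $\lambda_1=2$, and the spectrum of $D$ is $(2,0,0,0,-1,-1)$.

**The split matters.** With $k=3$ and $a=(1,0,0,0,0)$, suppose we gave $a_1,a_2$ to $P$ and $a_3,a_4,a_5$ to $N$. Then $N=0$, while $P$ has diagonal $(\frac16,\frac16,\frac23)$ or $(\frac12,\frac12,0)$, according to whether $c_1$ or $s_1$ carries the eigenvalue $1$. Nothing can be corrected, because $N$ has spread zero.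

## Even $n$: points on a sphere around their centroid

Let $n$ be even and $\lambda_1>0$. Apply Theorem 2 with $a_1,\dots,a_{n-1}$ equal to $\mu_2,\dots,\mu_n$ in decreasing order. It gives a symmetric $G$ with $Ge=0$, eigenvalues $0,\mu_2,\dots,\mu_n$ and constant diagonal. Lemma 3 turns $G$ into a distance matrix $D$ with eigenvalues $\lambda_1,-\mu_2,\dots,-\mu_n$ and $De=\lambda_1e$, generated by points on a sphere whose centre is their centroid, with affine hull of dimension $p$. This is everything that Theorem 1 claims for even $n$.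

## Odd $n$: an apex over a centred configuration

For odd $n\ge3$ the centred form is not always available, by Theorem 2. But the isosceles triangle shows what to do: put an apex over a base. The base will be a centred configuration of $m=n-1$ points, which exists because $m$ is even, and the apex will take the largest $\mu$.

Let $\lambda_1>0$. Let $\mu=\mu_n=-\lambda_n$, the largest of $\mu_2,\dots,\mu_n$. These $m$ numbers sum to $\lambda_1$, so
$$\mu\ge\frac{\lambda_1}m>0. \tag{7}$$
Put $\rho=\sum_{i=2}^{n-1}\mu_i=\lambda_1-\mu\ge0$.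

**Step 1: the base.** We need an $m\times m$ distance matrix $D_0$ with $D_0e_m=\rho e_m$ and eigenvalues $\rho,-\mu_2,\dots,-\mu_{n-1}$. If $\rho>0$, the even case provides one. Since $\mu_n>0$, exactly $p-1$ of $\mu_2,\dots,\mu_{n-1}$ are nonzero, so it is generated by points $\mathbf x_1,\dots,\mathbf x_m\in\mathbf R^{p-1}$ with
$$\|\mathbf x_i\|^2=\frac\rho{2m},\qquad \sum_i\mathbf x_i=0,$$
and affine hull of dimension $p-1$. If $\rho=0$, then $\mu_2=\dots=\mu_{n-1}=0$ and $p=1$; take $D_0=0$ and all points equal to $0$, with $\mathbf R^0=\{0\}$. The same formulas hold.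

**Step 2: the bordered matrix has the right spectrum.** Define
$$D=\begin{pmatrix}D_0&b\,e_m\\b\,e_m^T&0\end{pmatrix},\qquad b=\sqrt{\frac{\lambda_1\mu}m}.$$
Since $D_0$ is symmetric and $e_m$ is an eigenvector for $\rho$, the space $e_m^\perp$ has an orthonormal basis of eigenvectors $f_2,\dots,f_{n-1}$ of $D_0$ with eigenvalues $-\mu_2,\dots,-\mu_{n-1}$. As $e_m^Tf_i=0$, we get $D\binom{f_i}0=-\mu_i\binom{f_i}0$. The orthogonal complement of these vectors has the orthonormal basis $\binom{e_m/\sqrt m}0,\ \binom01$, and
$$D\binom{e_m/\sqrt m}0=\rho\binom{e_m/\sqrt m}0+b\sqrt m\binom01,\qquad D\binom01=b\sqrt m\binom{e_m/\sqrt m}0 .$$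
So $D$ acts there as $\begin{pmatrix}\rho&b\sqrt m\\b\sqrt m&0\end{pmatrix}$, with trace $\rho=\lambda_1-\mu$ and determinant $-mb^2=-\lambda_1\mu$. The eigenvalues of this block are $\lambda_1$ and $-\mu$. Hence $D$ has eigenvalues $\lambda_1,-\mu_2,\dots,-\mu_n$.

**Step 3: the apex exists.** We need a point at squared distance $b$ from all base points. This is where the choice of the largest $\mu$ enters. By (7),
$$b\ \ge\ \sqrt{\frac{\lambda_1^2}{m^2}}=\frac{\lambda_1}m\ >\ \frac{\lambda_1}{2m}\ \ge\ \frac\rho{2m}.$$
So $H=\sqrt{b-\frac\rho{2m}}$ is a positive real number. The points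
$$(\mathbf x_1,0),\ \dots,\ (\mathbf x_m,0),\ (0,H)\ \in\ \mathbf R^{p-1}\times\mathbf R=\mathbf R^p$$
satisfy $\|(\mathbf x_i,0)-(0,H)\|^2=\frac\rho{2m}+H^2=b$, and the distances between the first $m$ of them are those of $D_0$. They generate $D$, and $1\le p\le n-1$. So $D$ is a distance matrix.

**Step 4: dimension and sphere.** The first $m$ points have an affine hull of dimension $p-1$ inside the hyperplane where the last coordinate is $0$. Since $H\ne0$, the apex lies outside this hyperplane, so the affine hull of all $n$ points has dimension exactly $p$. For the sphere, look for a centre $(0,\tau)$. Its squared distance to each $(\mathbf x_i,0)$ is $\frac\rho{2m}+\tau^2$, and its squared distance to the apex is $(H-\tau)^2$. These are equal exactly when $\frac\rho{2m}=H^2-2H\tau$, that is, for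
$$\tau=\frac{H^2-\frac\rho{2m}}{2H}.$$
The common distance is positive, because $H>0$ means that the apex differs from the base points. So the points lie on a sphere. This completes the proof of Theorem 1. $\blacksquare$

For the spectrum $(1,0,-1)$ we have $m=2$, $\mu=1$, $\rho=0$ and $b=\frac1{\sqrt2}$, so $H=\sqrt b=2^{-1/4}$. The points are $0,0,2^{-1/4}$ on a line, and $\tau=H/2$ is the midpoint:
$$D=\frac1{\sqrt2}\begin{pmatrix}0&0&1\\0&0&1\\1&1&0\end{pmatrix},\qquad\text{with eigenvalues }1,\,0,\,-1.$$
The row sums are $\frac1{\sqrt2},\frac1{\sqrt2},\sqrt2$, so $e$ is not an eigenvector. The next section shows that no other choice of points could repair this.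

## Constant row sums cannot be required for odd $n$

Let $n\ge3$ be odd. The condition $De=\lambda_1e$ in Theorem 1 (equivalently, by (1), a sphere centred at the centroid) cannot be required in general. Suppose that the spectrum $(1,0,\dots,0,-1)$ were realized by a hollow symmetric $D$ with $De=e$. Put $G=\frac1nee^T-D$. Then $Ge=0$, and on $e^\perp$ we have $G=-D$, with eigenvalues $0,\dots,0,1$. So $G$ has rank one, $G=gg^T$ with $g\perp e$, and since $D$ is hollow, $g(j)^2=\frac1n$ for all $j$. By the parity argument in the proof of Theorem 2, (i)⇒(ii), this is impossible.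

For $n=1$ the only admissible spectrum is $(0)$, with $D=(0)$ and $De=\lambda_1e$ trivially. For even $n$ the centred form always exists, by the even case above, or by $D=0$ if $\lambda_1=0$. Hence the centred form, with constant row sums, is available for all admissible spectra of size $n$ exactly when $n=1$ or $n$ is even, while distance matrices with the prescribed eigenvalues exist for all $n$.
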